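
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\title{Sequential compactness of compact sets\\ in extensions of topological groups}


\begin{abstract}
Let $N$ be a closed invariant subgroup of a topological group $G$, and suppose that all compact subsets of $N$ and of $G/N$ are sequentially compact. We show that $G$ may nevertheless contain a compact set that is not sequentially compact. The counterexample exists in ZFC; it is a precompact, pseudocompact group of exponent $2$ with $N$ sequentially compact and $G/N$ compact metrizable. We also identify the only possible obstruction, a certain kind of compact subset of $N$, show that for abelian $N$ it is always effective, and exclude it when $N$ is locally compact or has small compact subsets.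
\end{abstract}

\section{Introduction}

All spaces are Hausdorff, and we work in ZFC. A space is \emph{sequentially compact} if each of its sequences has a subsequence converging in the space. We say that a space has property \textbf{SC} if all its compact subsets are sequentially compact. The following question is posed in \cite{Problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $N$ be a closed invariant (that is, normal) subgroup of a topological group $G$. If $N$ and $G/N$ have SC, must $G$ have SC?}
\medskip

Compact metrizable spaces are sequentially compact. A standard compact space that is not sequentially compact is a large cube. For $S\subset\omega$ let $\mathbf 1_S$ be its characteristic function, and consider the sequence $n\mapsto(\mathbf 1_S(n))_{S\subset\omega}$ in $\{0,1\}^{\mathcal P(\omega)}$. Its subsequence along $A=\{n_0<n_1<\cdots\}$ diverges in the coordinate $S=\{n_0,n_2,n_4,\dots\}$. So SC says that compact subsets are not complicated in this way, and the question asks whether such a complication can be created by an extension of groups without being present in the kernel or in the quotient.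

\paragraph{Why one might expect a positive answer.}
If the quotient map $\pi:G\to G/N$ has a continuous section $s$, the answer is yes: the map $g\mapsto\big(s(\pi(g))^{-1}g,\ \pi(g)\big)$ is a homeomorphism of $G$ onto $N\times G/N$, and a compact subset of a product is a closed subset of the product of its two projections, which here are compact and hence sequentially compact. For a general $G$, let $(x_n)$ be a sequence in a compact set $K\subset G$. After passing to a subsequence, $\pi(x_n)\to\pi(x)$ with $x\in K$. If infinitely many $x_n$ lie in one coset $zN$, we are done, because $K\cap zN$ is a translate of a compact subset of $N$. Otherwise the $x_n$ approach the coset $xN$ through other cosets. All their accumulation points lie in $K\cap xN$, a sequentially compact set. If that set is metrizable, $(x_n)$ has a convergent subsequence (see the proof of Theorem~C(i)). In general, however, sequential compactness of the set of \emph{limit points} does not by itself give a convergent subsequence of a sequence that approaches this set from outside. This is where the argument stops, and the answer is in fact negative.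

\paragraph{Results.}
We write $\mathbb Z_2=\{0,1\}$ for the two-element group.

\begin{thmA}
There are an abelian topological group $G$ of exponent $2$ and a closed subgroup $N$ of $G$ such that
\begin{itemize}
\item $N$ is sequentially compact; moreover, every countable subset of $N$ has compact metrizable closure in $N$. In particular, $N$ has SC;
\item $G/N\cong\mathbb Z_2^{\omega}$ is compact metrizable, so $G/N$ has SC;
\item $G$ contains a compact subset that is not sequentially compact.
\end{itemize}
Moreover, $G$ is precompact and pseudocompact.
\end{thmA}

The obstruction met above deserves a name. A \emph{compactification} of the discrete space $\omega$ is a compact space $X$ containing $\omega$ as a dense discrete subspace. Each $n\in\omega$ is then isolated in $X$: if $U\subset X$ is open and $U\cap\omega=\{n\}$, then $U\subset\overline{U\cap\omega}=\{n\}$. Hence the \emph{remainder} $X\setminus\omega$ is compact; it is nonempty, because $\omega$ is not compact. A compact space $F$ is a \textbf{trap} if it is homeomorphic to the remainder of a compactification $X$ of $\omega$ such that no subsequence of $(n)_{n\in\omega}$ converges in $X$.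

\begin{thmB}
Let $N$ be a topological group with SC. Consider the statements
\begin{enumerate}
\item[(1)] whenever $N$ is (topologically isomorphic to) a closed invariant subgroup of a topological group $G$ and $G/N$ has SC, then $G$ has SC;
\item[(2)] no compact subset of $N$ is a trap.
\end{enumerate}
Then $(2)\Rightarrow(1)$. If $N$ is abelian, then $(1)\Leftrightarrow(2)$, and if $(2)$ fails, then $(1)$ already fails for an abelian $G$ with $G/N$ countable.
\end{thmB}

The space $\beta\omega\setminus\omega$ is a trap, since two disjoint infinite subsets of $\omega$ have disjoint closures in $\beta\omega$. It does not help, because it is not sequentially compact and so lies in no group with SC: if $\omega$ is partitioned into infinite sets $P_k$ and $u_k\ni P_k$ is a nonprincipal ultrafilter, then for $k_0<k_1<\cdots$ the set $\bigcup_{i}P_{k_{2i}}$ belongs to $u_{k_i}$ exactly when $i$ is even, so no subsequence of $(u_k)$ converges. We need a trap that lies in a group with SC; finding one is the main point of the paper.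

For the positive results we recall some cardinals. Write $A\subset^*B$ if $A\setminus B$ is finite. A set $t$ \emph{splits} $A$ if $A\cap t$ and $A\setminus t$ are both infinite. The cardinal $\mathfrak s$ is the least size of a family of subsets of $\omega$ that splits every infinite $A\subset\omega$, in the sense that each such $A$ is split by a member of the family. An infinite $A$ is a \emph{pseudo-intersection} of a family if $A\subset^*B$ for all its members $B$, and $\mathfrak p$ is the least size of a family of subsets of $\omega$ all of whose finite intersections are infinite and which has no infinite pseudo-intersection. Both cardinals are uncountable, because a decreasing sequence $A_0\supset A_1\supset\cdots$ of infinite sets has an infinite pseudo-intersection, obtained by choosing distinct points $n_k\in A_k$. For $\mathfrak p$, apply this to the finite intersections $A_k=B_0\cap\dots\cap B_k$ of a countable family $\{B_k\}$; for $\mathfrak s$, given $\{S_k\}$, let $A_0=\omega$ and let $A_{k+1}$ be an infinite one of the sets $A_k\cap S_k$, $A_k\setminus S_k$. For a space $F$ and $x\in F$, $w(F)$ is the least size of a base of $F$ and $\chi(x,F)$ the least size of a base at $x$; for a topological group $N$ with identity $e$, $\chi(N)=\chi(e,N)$.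

\begin{thmC}
Let $N$ be a closed invariant subgroup of a topological group $G$ such that $N$ and $G/N$ have SC. Each of the following implies that $G$ has SC:
\begin{enumerate}
\item[(i)] every compact subset of $N$ has weight $<\mathfrak s$ (e.g.\ is metrizable), in particular if $\chi(N)<\mathfrak s$;
\item[(ii)] $N$ is locally compact;
\item[(iii)] every nonempty compact $F\subset N$ has a point $x$ with $\chi(x,F)<\mathfrak p$; in particular if every compact $F\subset N$ has $|F|<2^{\mathfrak p}$.
\end{enumerate}
\end{thmC}

By Theorem~A, local compactness in (ii) cannot be weakened to sequential compactness of $N$, nor to compactness and metrizability of closures of countable sets, even when $G/N$ is compact metrizable.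

\paragraph{Plan.} Section~\ref{sec:traps} proves Theorem~B and thereby reduces the question to finding an abelian group with SC that contains a trap. Section~\ref{sec:tree} builds a trap whose points are paths in a tree; Section~\ref{sec:group} shows that the group generated by the paths has SC because countably many paths cut a tree into only countably many pieces. Section~\ref{sec:extension} arranges a compact quotient and proves Theorem~A. Section~\ref{sec:positive} proves Theorem~C.

\section{Traps}\label{sec:traps}

\subsection{A failure of SC produces a trap}

\begin{proposition}\label{prop:obstruction}
Let $N$ be a closed invariant subgroup of $G$ such that $N$ and $G/N$ have SC. If $G$ does not have SC, then some compact subset of $N$ is a trap.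
\end{proposition}

\begin{proof}
Let $\pi:G\to G/N$ be the quotient map. Let $K\subset G$ be compact and let $(x_n)$ be a sequence in $K$ with no subsequence converging in $K$; as $K$ is closed, no subsequence converges in $G$.

The compact set $\pi(K)$ is sequentially compact, so after passing to a subsequence, $\pi(x_n)\to\pi(x)$ for some $x\in K$. Replacing $K$ by $x^{-1}K$ and $x_n$ by $x^{-1}x_n$, we may assume $\pi(x_n)\to e$. For each $z\in G$ the set $K\cap zN=z(z^{-1}K\cap N)$ is a translate of a compact subset of $N$, hence sequentially compact, so it contains $x_n$ for only finitely many $n$. Passing to a subsequence again, we may assume that the points $\pi(x_n)$ are distinct and different from $e$.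

Put $S=\{e\}\cup\{\pi(x_m):m\in\omega\}$ and $X=\overline{\{x_m:m\in\omega\}}\subset K$. Since $N$ is closed, $G/N$ is Hausdorff, so the compact set $S$ is closed and $X\subset\pi^{-1}(S)$. For each $n$, the set $S\setminus\{\pi(x_n)\}$ is also a convergent sequence with its limit, hence closed, so
\[
O_n=\pi^{-1}\big((G/N)\setminus(S\setminus\{\pi(x_n)\})\big)
\]
is open. As $O_n$ contains $x_n$ and no other $x_m$, we get $O_n\cap X\subset\overline{O_n\cap\{x_m:m\in\omega\}}=\{x_n\}$. Since $O_n$ contains the coset $x_nN$, the point $x_n$ is isolated in $X$ and is the only point of $X$ in its coset. Since $X\subset\pi^{-1}(S)$, the remaining points satisfy $F:=X\setminus\{x_m:m\in\omega\}=X\cap N$. So $X$ is a compactification of the discrete set $\{x_m\}\cong\omega$ with remainder $F\subset N$, and no subsequence of $(x_m)$ converges. Hence $F$ is a trap.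
\end{proof}

\subsection{A trap in an abelian group produces a failure of SC}

Conversely, let $X=\omega\cup F$ witness that a compact set $F\subset N$ is a trap. We want to adjoin to $N$ independent elements $e_n$ and to topologize the larger group so that the $e_n$ accumulate at $F$ exactly as the points $n$ do in $X$. In general there is no single element of $N$ that $e_n$ should approximate; but it is enough to measure closeness with one continuous seminorm at a time, and for a single seminorm there is an approximating point, because of the following lemma.

\begin{lemma}\label{lem:extend}
Let $X$ be a compactification of $\omega$ with remainder $F$, and let $q:F\to M$ be a continuous map to a compact metrizable space. Then $q$ extends to a continuous map $r:X\to M$.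
\end{lemma}

\begin{proof}
We may assume $M\subset[0,1]^\omega$; let $\rho$ be a metric for the topology of $[0,1]^\omega$. Applying Tietze's theorem in each coordinate, extend $q$ to a continuous $\tilde q:X\to[0,1]^\omega$. Put $r=q$ on $F$, and for $n\in\omega$ let $r(n)$ be a point of $M$ at minimal $\rho$-distance from $\tilde q(n)$; it exists because $M$ is compact, and nonempty as $F\neq\emptyset$. The points of $\omega$ are isolated, so we only check continuity at $x\in F$. Since $\tilde q(x)=q(x)\in M$, for every $z\in X$
\[
\rho(r(z),r(x))\le\rho(r(z),\tilde q(z))+\rho(\tilde q(z),\tilde q(x))\le2\rho(\tilde q(z),\tilde q(x)),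
\]
which tends to $0$ as $z\to x$.
\end{proof}

Let $N$ be abelian, written additively. A \emph{seminorm} on $N$ is a function $\nu:N\to[0,\infty)$ with $\nu(0)=0$, $\nu(-g)=\nu(g)$ and $\nu(g+h)\le\nu(g)+\nu(h)$. By the standard construction of continuous invariant pseudometrics, every neighborhood $U$ of $0$ in an abelian topological group contains $\{g:\nu(g)<1\}$ for some continuous seminorm $\nu$.

\begin{proposition}\label{prop:pushout}
Let $N$ be an abelian topological group and let $F\subset N$ be a compact trap. Then $N$ is a closed subgroup of an abelian topological group $G$ such that $G/N$ is countable and has SC, while $G$ does not have SC.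
\end{proposition}

\begin{proof}
Let $X=\omega\cup F$ be a compactification of $\omega$ with remainder $F$ in which no subsequence of $(n)$ converges. Let $\mathbb Z^{(\omega)}$ be the group of finitely supported integer sequences, with unit vectors $e_n$ and with the topology inherited from the product $\mathbb Z^\omega$ of discrete groups. Algebraically, put $G=N\times\mathbb Z^{(\omega)}$.

\emph{The topology.} For a continuous seminorm $\nu$ on $N$, let $N_\nu$ be the quotient group $N/\{g:\nu(g)=0\}$ with the invariant metric induced by $\nu$; it is a metrizable topological group, and the quotient homomorphism $q_\nu:N\to N_\nu$ is continuous. Lemma~\ref{lem:extend}, applied to $q_\nu|_F:F\to q_\nu(F)$, gives a continuous $r_\nu:X\to N_\nu$ that extends $q_\nu|_F$. Since $N_\nu$ is abelian,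
\[
h_\nu:G\to N_\nu,\qquad h_\nu(g,z)=q_\nu(g)+\sum_n z_n\,r_\nu(n),
\]
is a homomorphism. Give $G$ the coarsest topology for which all $h_\nu$ and the projection $p:G\to\mathbb Z^{(\omega)}$ are continuous. As an initial topology for homomorphisms to topological groups, it is a group topology. It is Hausdorff: an element $(g,z)\ne0$ is separated from $0$ by $p$ if $z\neq0$, and if $z=0$, $g\ne0$, it is separated from $0$ by $h_\nu$ for some $\nu$ with $\nu(g)>0$.

\emph{The subgroup.} Identify $N$ with $N\times\{0\}=p^{-1}(0)$, which is closed. On it $p$ vanishes and $h_\nu$ is $q_\nu$, so the subspace topology is generated by the maps $q_\nu$. It is coarser than the original topology because the $q_\nu$ are continuous, and finer because each neighborhood of $0$ contains a set $\{\nu<1\}$. So $N$ carries its original topology.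

\emph{The quotient.} The group $G/N$ is countable and Hausdorff, and $p$ induces a continuous bijection from $G/N$ to the metrizable space $\mathbb Z^{(\omega)}$. Every compact subset of $G/N$ is mapped homeomorphically, so it is metrizable. Hence $G/N$ has SC.

\emph{The compact set.} Let $j:X\to G$ be given by $j(x)=(x,0)$ for $x\in F$ and $j(n)=(0,e_n)$ for $n\in\omega$. It is injective. It is continuous: $h_\nu\circ j=r_\nu$ is continuous, and $p\circ j$ sends $F$ to $0$ and $n$ to $e_n$; it is continuous at points of $F$ because the first $k$ coordinates of $p\circ j$ vanish on the open set $X\setminus\{0,\dots,k-1\}\supset F$. As $X$ is compact, $j$ is an embedding. So $j(X)$ is a compact subset of $G$ that is not sequentially compact.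
\end{proof}

Commutativity was used to make $h_\nu$ a homomorphism, that is, to let the adjoined elements commute with $N$ although they are approximated by elements of $F\subset N$.

\begin{proof}[Proof of Theorem B]
Proposition~\ref{prop:obstruction} gives $(2)\Rightarrow(1)$. If $N$ is abelian and $(2)$ fails, then $(1)$ fails for the group $G$ of Proposition~\ref{prop:pushout}, which is abelian with $G/N$ countable.
\end{proof}

\section{A trap made of paths}\label{sec:tree}

\subsection{The dyadic tree}\label{subsec:dyadic}

We look for a trap of the following form. Given a family $T$ of infinite subsets of $\omega$, put
\[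
y_n\in\mathbb Z_2^T,\quad y_n(t)=1\iff n\in t;\qquad x_n=(e_n,y_n)\in\mathbb Z_2^\omega\times\mathbb Z_2^T,
\]
where $e_n\in\mathbb Z_2^\omega$ is the $n$-th unit vector, and let $X$ be the closure of $\{x_n:n\in\omega\}$. The coordinates $e_n$ only make the points $x_n$ isolated in $X$. Subsequences are prevented from converging by the coordinates in $T$: the subsequence $(x_n)_{n\in A}$ diverges in the coordinate $t$ exactly when $t$ splits $A$. So $T$ must split every infinite set. On the other hand, if $T$ consists of all infinite subsets of $\omega$, the remainder is a copy of $\beta\omega\setminus\omega$, which is too big. We therefore want $T$ to be rich but very orderly.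

Start with an orderly family that is too small. Let $T_0$ consist of the residue classes $\{n:n\equiv k \bmod 2^m\}$ for $m\ge0$ and $0\le k<2^m$. Under reverse inclusion it is the binary tree, with root $\omega$. Let $(z,w)$ be a point of the remainder. It is the limit of $(x_n)$ along a nonprincipal ultrafilter $u$, so $z=0$, and $w(t)=1$ iff $t\in u$. For each $m$ exactly one class modulo $2^m$ belongs to $u$, and these classes decrease with $m$. So $w$ is the characteristic function of an infinite branch of the tree $T_0$. Conversely, given a branch $t_0\supset t_1\supset\cdots$, choose distinct $n_m\in t_m$; then $x_{n_m}$ converges to the corresponding point. Thus the remainder is the set of infinite branches, a Cantor set.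

This compactification does not witness a trap: for instance, $(x_{2^k})_k$ converges to the branch of the classes of $0$. (By the proof of Theorem~C(i), no compact metrizable space is a trap.) What is good is that the remainder consists of \emph{branches}. What is missing is a member of $T_0$ that splits $\{2^k:k\in\omega\}$: this set is almost contained in every element of one branch and almost disjoint from all other elements of $T_0$. The remedy is to continue the tree beyond its branches. Above each branch we place a maximal almost disjoint family of infinite sets that are almost contained in all members of the branch, split each of these sets in two, and so on, transfinitely. Exact inclusion has to be replaced by $\subset^*$, but nonprincipal ultrafilters do not see finite sets, so the remainder will still consist of paths.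

\subsection{The splitting tree}

A family of infinite sets is \emph{almost disjoint} if any two distinct members have finite intersection. Let $\mathfrak c^+$ be the least cardinal above $\mathfrak c=|\mathcal P(\omega)|$. Define families $\mathcal A_\alpha$ of infinite subsets of $\omega$ for $\alpha<\mathfrak c^+$:
\begin{itemize}
\item $\mathcal A_0=\{\omega\}$.
\item For each $a\in\mathcal A_\alpha$ choose a partition $a=a^0\sqcup a^1$ into infinite sets, and put $\mathcal A_{\alpha+1}=\{a^0,a^1:a\in\mathcal A_\alpha\}$.
\item For limit $\alpha$ let $\mathcal P_\alpha$ be the family of all infinite $B\subset\omega$ such that for every $\beta<\alpha$ there is $a\in\mathcal A_\beta$ with $B\subset^*a$. Let $\mathcal A_\alpha$ be a maximal almost disjoint subfamily of $\mathcal P_\alpha$ (possibly empty).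
\end{itemize}
By induction, each $\mathcal A_\alpha$ is almost disjoint, and for $\beta\le\alpha$ each member of $\mathcal A_\alpha$ is almost contained in a member of $\mathcal A_\beta$; that member is unique, because an infinite set cannot be almost contained in two almost disjoint sets. Put $T=\bigcup_{\alpha<\mathfrak c^+}\mathcal A_\alpha$, and for $s,t\in T$ let
\[
s\le t\iff t\subset^*s .
\]

\begin{lemma}\label{lem:tree}
\begin{enumerate}
\item[(a)] If $\alpha<\beta$, $s\in\mathcal A_\alpha$ and $t\in\mathcal A_\beta$, then either $s\cap t$ is finite, or $t\subset^*s$ and $s\setminus t$ is infinite. In particular, distinct levels $\mathcal A_\alpha$, $\mathcal A_\beta$ are disjoint.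
\item[(b)] $\le$ is a partial order on $T$; if $s<t$, then $s$ lies on a strictly lower level than $t$. Hence every chain in $T$ is well-ordered.
\item[(c)] Incomparable elements of $T$ are almost disjoint.
\item[(d)] Every infinite $A\subset\omega$ is split by some $t\in T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\alpha+1\le\beta$, there are $v\in\mathcal A_\alpha$ and $i\in\{0,1\}$ with $t\subset^*v^i$. If $v\neq s$, then $s\cap t\subset^*s\cap v$, and $s\cap v$ is finite. If $v=s$, then $t\subset^*s^i\subset s$, and $s\setminus t$ contains all but finitely many points of $s^{1-i}$. A common element $t$ of two levels would satisfy (a) with $s=t$; but then $s\cap t$ is infinite while $s\setminus t$ is empty.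

(b) Reflexivity and transitivity are clear. Let $s\neq t$ and $t\subset^*s$. Then $s\cap t$ is infinite, so $s$ and $t$ lie on different levels. If $t$ were on the lower level, (a) with the roles of $s$ and $t$ exchanged would make $t\setminus s$ infinite. So $s$ is on the lower level. This also gives antisymmetry, and the level is a strictly increasing map from any chain to the ordinals.

(c) On one level this is almost disjointness of $\mathcal A_\alpha$; on two levels it is (a).

(d) Suppose no element of $T$ splits $A$. We find $a_\alpha\in\mathcal A_\alpha$ with $A\subset^*a_\alpha$ for all $\alpha<\mathfrak c^+$, by recursion. Put $a_0=\omega$. Given $a_\alpha$, the set $a_\alpha^0$ does not split $A$, so $A\subset^*a_\alpha^0$ or $A\subset^*a_\alpha^1$; let $a_{\alpha+1}$ be that half. For limit $\alpha$ we have $A\in\mathcal P_\alpha$, so by maximality some $B\in\mathcal A_\alpha$ has infinite intersection with $A$. As $B$ does not split $A$, we get $A\subset^*B$; put $a_\alpha=B$. Since distinct levels are disjoint, $\alpha\mapsto a_\alpha$ is an injection of $\mathfrak c^+$ into $\mathcal P(\omega)$, a contradiction.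
\end{proof}

\subsection{The path space}

A \emph{path} is a downward closed chain in $T$; the empty set is a path. We identify a path with its characteristic function and let $P\subset\mathbb Z_2^T$ be the set of all paths. From now on $y_n$, $x_n$ and $X$ are as in Section~\ref{subsec:dyadic}, for this tree $T$.

\begin{proposition}\label{prop:trap}
We have $X\setminus\{x_n:n\in\omega\}\subset\{0\}\times P$, every $x_n$ is isolated in $X$, and no subsequence of $(x_n)$ converges. Hence $F=\{w:(0,w)\in X\}$ is a compact trap contained in $P$.
\end{proposition}

\begin{proof}
Let $(z,w)\in X\setminus\{x_n:n\in\omega\}$. As $(z,w)$ is in the closure of $\{x_n\}$, there is an ultrafilter $u$ on $\omega$ along which $x_n\to(z,w)$; it is nonprincipal because $(z,w)$ is none of the $x_n$. Hence $z=\lim_ue_n=0$. Moreover $w(t)=1$ iff $\{n:y_n(t)=1\}=t$ belongs to $u$, so $w$ is the characteristic function of $T\cap u$. This set is a chain, because incomparable elements of $T$ have finite intersection by Lemma~\ref{lem:tree}(c) and cannot both belong to $u$. It is downward closed, because $t\in u$ and $t\subset^*s$ imply $s\in u$. So $w\in P$.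

The open set $\{(z,w):z(n)=1\}$ contains $x_n$, no other $x_m$, and no point with $z=0$; so $x_n$ is isolated in $X$. Let $A\subset\omega$ be infinite and let $t\in T$ split $A$ (Lemma~\ref{lem:tree}(d)). Then $y_n(t)$ takes both values infinitely often for $n\in A$, so $(x_n)_{n\in A}$ does not converge. Finally, $X$ is compact, so it is a compactification of $\{x_n\}\cong\omega$ with remainder $\{0\}\times F$.
\end{proof}

\section{The group generated by the paths}\label{sec:group}

Let $N_0$ be the subgroup of $\mathbb Z_2^T$ generated by $P$. It contains the trap $F$. We must see that $N_0$ has SC, and for this the tree structure is decisive. Consider what could go wrong: $T$ is uncountable, and a countable subset of $\mathbb Z_2^T$ can have a very large closure. Given a set $Q$ of subsets of $T$, call $t,t'\in T$ equivalent, $t\sim t'$, if they belong to the same members of $Q$, and call the equivalence classes \emph{cells}. Every element of $\langle Q\rangle$, and of its closure, is constant on cells. So the closure is small if there are few cells. In general $k$ sets have up to $2^k$ cells, and countably many sets have up to $\mathfrak c$ cells.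

Consider three paths $q_1,q_2,q_3$. Both $q_1\cap q_2$ and $q_1\cap q_3$ are initial segments of the well-ordered set $q_1$, so one contains the other, and the smaller one equals $q_1\cap q_2\cap q_3$. The same holds for the other two pairs of intersections. So at least two of the three pairwise intersections coincide with the triple intersection. Each of them makes one of the eight possible cells empty (the points in exactly those two paths), and at most six cells remain. For countably many paths the same principle gives the following.

\begin{lemma}\label{lem:cells}
A countable set $Q$ of paths has only countably many cells.
\end{lemma}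

\begin{proof}
The set $T\setminus\bigcup Q$ is contained in one cell. Since $Q$ is countable, it remains to show that each $q\in Q$ meets only countably many cells.

The sets $q\cap q'$, $q'\in Q$, are initial segments of the well-ordered set $q$, so the countable family $\mathcal I=\{q\cap q':q'\in Q\}$ is well-ordered by inclusion. Let $t\in q$. For $q'\in Q$ we have $t\in q'$ iff $t\in q\cap q'$, so the cell of $t$ is determined by $\mathcal I_t=\{I\in\mathcal I:t\in I\}$. This is an upward closed subset of $\mathcal I$, nonempty because $q\in\mathcal I_t$, so it is determined by its least element. There are countably many possibilities for that element.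
\end{proof}

\begin{lemma}\label{lem:closure}
If $C\subset N_0$ is countable, then its closure $\overline C$ in $\mathbb Z_2^T$ is compact metrizable.
\end{lemma}

\begin{proof}
There is a countable set $Q$ of paths with $C\subset\langle Q\rangle$. Every $y\in C$ is constant on the cells of $Q$, hence so is every $y\in\overline C$. Let $R\subset T$ contain one point of each cell; $R$ is countable by Lemma~\ref{lem:cells}. Restriction $\overline C\to\mathbb Z_2^R$ is continuous and injective, so it embeds the compact space $\overline C$ in a metrizable space.
\end{proof}

\begin{remark}\label{rem:short}
This already answers the question. A sequence in a compact $L\subset N_0$ has, by Lemma~\ref{lem:closure}, a subsequence converging in $\mathbb Z_2^T$, and its limit lies in the closed set $L$. So $N_0$ has SC, and it contains the trap $F$ of Proposition~\ref{prop:trap}; Proposition~\ref{prop:pushout} gives a counterexample with countable quotient.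
\end{remark}

For Theorem~A we enlarge $N_0$ so that it becomes sequentially compact itself. The full closure of $N_0$ would be too much: by Proposition~\ref{prop:N}(c) below it is all of $\mathbb Z_2^T$, which does not have SC, since $(y_n)$ has no convergent subsequence there by Lemma~\ref{lem:tree}(d). So we only add closures of countable sets:
\[
N=\bigcup\{\overline C:C\subset N_0\text{ countable}\},
\]
where closures are taken in $\mathbb Z_2^T$.

\begin{proposition}\label{prop:N}
\begin{enumerate}
\item[(a)] $N$ is a subgroup of $\mathbb Z_2^T$, and $P\subset N_0\subset N$.
\item[(b)] Every countable $E\subset N$ has compact metrizable closure in $\mathbb Z_2^T$, contained in $N$. Hence $N$ is sequentially compact and has SC.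
\item[(c)] $N_0$, and hence $N$, contains all finitely supported elements of $\mathbb Z_2^T$. In particular, $N_0$ and $N$ are dense in $\mathbb Z_2^T$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $C,C'\subset N_0$ are countable, so is $C+C'\subset N_0$, and $\overline C+\overline{C'}\subset\overline{C+C'}$ by continuity of addition. Clearly $N_0\subset N$.

(b) For each point of $E$ choose a countable subset of $N_0$ whose closure contains it, and let $C$ be the union of these sets. Then $C$ is countable and $\overline E\subset\overline C\subset N$; the set $\overline C$ is compact metrizable by Lemma~\ref{lem:closure}. Applying this to the set of terms of a sequence, we see that every sequence in $N$ has a subsequence converging in $N$. If the sequence lies in a compact $L\subset N$, then the limit is in $L$.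

(c) Let $t\in T$. If $s,s'\le t$, then $t\subset^*s\cap s'$, so $s\cap s'$ is infinite and $s$, $s'$ are comparable by Lemma~\ref{lem:tree}(c). Hence $\{s:s\le t\}$ and $\{s:s<t\}$ are paths. Their sum is the characteristic function of $\{t\}$.
\end{proof}

\section{An extension with compact quotient}\label{sec:extension}

For subgroups of $\mathbb Z_2^T$ the construction of Proposition~\ref{prop:pushout} has a concrete form: instead of seminorms one uses the coordinates $t\in T$, the adjoined elements have order $2$, and the coordinate $h_t$ of $(g,z)$ is $g(t)+\sum_nz_ny_n(t)$. The resulting group consists of the points $\big(z,\sum_nz_ny_n+g\big)$ of $\mathbb Z_2^\omega\times\mathbb Z_2^T$ with $g\in N$ and $z$ finitely supported. To get a compact quotient we have to allow all $z\in\mathbb Z_2^\omega$, so the homomorphism $z\mapsto\sum z_ny_n$ must be extended. No continuous extension exists, since $e_n\to0$ while $(y_n)$ does not converge; we take an arbitrary one, and density of $N$ repairs the damage.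

The vectors $e_n$ are linearly independent over the field $\mathbb Z_2$, so there is a homomorphism $\sigma:\mathbb Z_2^\omega\to\mathbb Z_2^T$ with $\sigma(e_n)=y_n$ for all $n$. Put
\[
G=\{(z,\sigma(z)+g):z\in\mathbb Z_2^\omega,\ g\in N\}\subset\mathbb Z_2^\omega\times\mathbb Z_2^T
\]
with the subspace topology. Since $\sigma$ is a homomorphism and $N$ is a subgroup, $G$ is a topological group of exponent $2$.

\begin{proof}[Proof of Theorem A]
\emph{Kernel and quotient.} The projection $\pi:G\to\mathbb Z_2^\omega$ is a continuous surjective homomorphism with kernel $\{0\}\times N$, which is closed in $G$ and which we identify with $N$. The assertions about $N$ are Proposition~\ref{prop:N}(b). We show that $\pi$ is open; then $G/N\cong\mathbb Z_2^\omega$ as topological groups. Let $U\subset\mathbb Z_2^\omega$ and $V\subset\mathbb Z_2^T$ be nonempty open sets. Given $z\in U$, the nonempty open set $V-\sigma(z)$ contains some $g\in N$ by density, so $(z,\sigma(z)+g)\in G\cap(U\times V)$. Hence $\pi(G\cap(U\times V))=U$. (Without density this fails: if $N$ were trivial, $\pi$ would be a continuous bijection from the graph of $\sigma$, with inverse $z\mapsto(z,\sigma(z))$ discontinuous.)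

\emph{The compact set.} The points $x_n=(e_n,\sigma(e_n))$ belong to $G$, and $\{0\}\times P\subset\{0\}\times N\subset G$. By Proposition~\ref{prop:trap}, the closure $X$ of $\{x_n:n\in\omega\}$ in the compact group $\mathbb Z_2^\omega\times\mathbb Z_2^T$ is contained in $G$, and no subsequence of $(x_n)$ converges. So $X$ is a compact subset of $G$ that is not sequentially compact.

\emph{Precompactness and pseudocompactness.} As a subgroup of a compact group, $G$ is precompact. Write $\mathbb Z_2^\omega\times\mathbb Z_2^T=\mathbb Z_2^J$ with $J=\omega\sqcup T$. We first show that
\begin{equation}\label{eq:onto}
\text{for every countable } B\subset J\text{ the restriction } G\to\mathbb Z_2^B\text{ is onto.}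
\end{equation}
We may assume $B=\omega\sqcup A$ with $A\subset T$ countable. The projection of $N$ to $\mathbb Z_2^A$ is dense by Proposition~\ref{prop:N}(c); it is sequentially compact and metrizable, hence compact, hence all of $\mathbb Z_2^A$. Given $(z,v)\in\mathbb Z_2^\omega\times\mathbb Z_2^A$, choose $g\in N$ with $g|_A=v-\sigma(z)|_A$; then $(z,\sigma(z)+g)\in G$ restricts to $(z,v)$.

Property~\eqref{eq:onto} means that $G$ meets every nonempty $G_\delta$-set of $\mathbb Z_2^J$, and $G$ is pseudocompact by the Comfort--Ross theorem \cite{ComfortRoss}. In the present case a direct argument is short. Suppose $f:G\to\mathbb R$ is continuous and unbounded. For each $n$ there are a finite set $B_n\subset J$ and $c_n\in\mathbb Z_2^{B_n}$ such that $V_n=\{v\in\mathbb Z_2^J:v|_{B_n}=c_n\}$ satisfies $|f|>n$ on $G\cap V_n$. Let $B=\bigcup_nB_n$ and choose $v_n\in V_n$. The sequence $(v_n|_B)$ has an accumulation point $p\in\mathbb Z_2^B$, and by \eqref{eq:onto} there is $g\in G$ with $g|_B=p$. Let $W=\{v:v|_E=g|_E\}$, with $E\subset J$ finite, be a basic neighborhood of $g$. For infinitely many $n$ the points $v_n$ and $p$ agree on $E\cap B$; then $g$ and $c_n$ agree on $E\cap B_n$, so some assignment on the finite set $E\cup B_n$ extends both $g|_E$ and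 $c_n$, and by \eqref{eq:onto} it is realized by a point of $G\cap W\cap V_n$. At that point $|f|>n$. Thus $f$ is unbounded on every neighborhood of $g$, contradicting its continuity.
\end{proof}

\section{Groups without traps}\label{sec:positive}

By Proposition~\ref{prop:obstruction}, each part of Theorem~C follows once we show that no compact $F\subset N$ is a trap. Throughout, let $X=\omega\cup F$ be any compactification of $\omega$ with remainder $F$, so that $F\ne\emptyset$; we look for an infinite $A\subset\omega$ such that $(n)_{n\in A}$ converges in $X$. We use one elementary fact twice:
\begin{equation}\label{eq:psi}
\parbox{0.85\textwidth}{if $x$ has a compact neighborhood in a space $Y$ and $\{x\}$ is the intersection of a family of at most $\kappa\ge\omega$ open sets, then $\chi(x,Y)\le\kappa$.}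
\end{equation}
Indeed, choose in each open set of the family a compact neighborhood of $x$. By compactness the finite intersections of these neighborhoods form a base of neighborhoods at $x$.

\begin{proof}[Proof of Theorem C\textup{(i)}]
Let $w(F)<\mathfrak s$ and $\kappa=w(F)+\omega$; then $\kappa<\mathfrak s$ as $\mathfrak s$ is uncountable. Embed $F$ in $[0,1]^\kappa$ and extend the coordinate functions, by Tietze's theorem, to continuous $f_\xi:X\to[0,1]$, $\xi<\kappa$. The at most $\kappa$ sets $\{n\in\omega:f_\xi(n)<q\}$ ($\xi<\kappa$, $q\in\mathbb Q$) do not form a splitting family, so some infinite $A\subset\omega$ is split by none of them. Then for all $\xi$ and $q$, either $f_\xi(n)<q$ for almost all $n\in A$, or $f_\xi(n)\ge q$ for almost all $n\in A$; hence $(f_\xi(n))_{n\in A}$ converges for every $\xi$. All accumulation points of $(n)_{n\in A}$ lie in $F$, since the points of $\omega$ are isolated, and any two of them agree under every $f_\xi$. As the $f_\xi$ separate points of $F$, there is only one accumulation point, and by compactness $(n)_{n\in A}$ converges to it. So $F$ is not a trap.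

Now let $\chi(N)<\mathfrak s$, put $\kappa=\chi(N)+\omega<\mathfrak s$, and let $\mathcal B$ be a base of open neighborhoods of $e$ with $|\mathcal B|\le\kappa$. For a compact $F\subset N$ and $V\in\mathcal B$ choose a finite $A_V\subset F$ with $F\subset A_VV$. The at most $\kappa$ sets $aV\cap F$ ($V\in\mathcal B$, $a\in A_V$) form a base of $F$. Indeed, let $O$ be a neighborhood of $x$ in $F$, and let $W$ be a neighborhood of $e$ with $xW\cap F\subset O$. Take $V\in\mathcal B$ with $V^{-1}V\subset W$ and $a\in A_V$ with $x\in aV$. Then $a\in xV^{-1}$, so $aV\subset xV^{-1}V\subset xW$. Thus $w(F)\le\kappa<\mathfrak s$.
\end{proof}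

\begin{proof}[Proof of Theorem C\textup{(ii)}]
We show that $\chi(N)<\mathfrak s$, so that (i) applies. Choose compact symmetric neighborhoods $V_n$ of $e$ in $N$ with $V_{n+1}^2\subset V_n$. If $x\in V_{n+1}$, then $x\cdot\operatorname{int}V_{n+1}\subset V_n$ is an open neighborhood of $x$; hence $V_{n+1}\subset\operatorname{int}V_n$. So $M=\bigcap_nV_n=\bigcap_n\operatorname{int}V_n$ is a compact subgroup and a $G_\delta$-set.

We claim that $w(M)<\mathfrak s$. This is clear if $M$ is finite. An infinite compact group $M$ contains a copy of $\{0,1\}^{w(M)}$ by a theorem of Shakhmatov \cite{Shakhmatov}. If $w(M)\ge\mathfrak s$, then $M\subset N$ would contain a copy of $\{0,1\}^{\mathfrak s}$. This cube is not sequentially compact: if the family $\{S_\xi:\xi<\mathfrak s\}$ splits every infinite subset of $\omega$, then the sequence $n\mapsto(\mathbf 1_{S_\xi}(n))_{\xi<\mathfrak s}$ has no convergent subsequence. This contradicts SC of $N$.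

Choose at most $w(M)$ open sets $O_i$ of $N$ with $M\cap\bigcap_iO_i=\{e\}$. Together with the sets $\operatorname{int}V_n$ they form a family of at most $w(M)+\omega<\mathfrak s$ open sets with intersection $\{e\}$. Since $N$ is locally compact, \eqref{eq:psi} gives $\chi(N)\le w(M)+\omega<\mathfrak s$.
\end{proof}

\begin{proof}[Proof of Theorem C\textup{(iii)}]
Let $x\in F$ with $\chi(x,F)<\mathfrak p$. There are at most $\chi(x,F)$ open sets $O_i$ of $X$ with $F\cap\bigcap_iO_i=\{x\}$. Adding the open sets $X\setminus\{n\}$, $n\in\omega$, whose intersection is $F$, we get at most $\chi(x,F)+\omega<\mathfrak p$ open sets with intersection $\{x\}$; here we use that $\mathfrak p$ is uncountable. By \eqref{eq:psi} there is a base $\mathcal B$ at $x$ in $X$ with $|\mathcal B|<\mathfrak p$. As $x\in\overline\omega\setminus\omega$, every neighborhood of $x$ contains infinitely many $n\in\omega$, so finite intersections of the sets $U\cap\omega$, $U\in\mathcal B$, are infinite. These sets therefore have an infinite pseudo-intersection $A$, and $(n)_{n\in A}$ converges to $x$. So $F$ is not a trap.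

If $|F|<2^{\mathfrak p}$, a point $x$ as required exists by the \v Cech--Posp\'\i\v sil theorem: a nonempty compact space all of whose points have character at least $\kappa\ge\omega$ has cardinality at least $2^\kappa$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Compactness type properties and extensions of topological groups},
\texttt{http://www.crm.cat/Publications/03/Pr537.pdf}.

\bibitem{ComfortRoss}
Comfort and Ross, \emph{Pacific J. Math.} \textbf{16} (1966).

\bibitem{Shakhmatov}
Shakhmatov, \emph{Ann. New York Acad. Sci.} \textbf{728} (1994).

\end{thebibliography}

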